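\title{Rado's Selection Lemma implies the Boolean Prime Ideal Theorem in ZF}

\begin{abstract}
We prove that, in Zermelo--Fraenkel set theory without the Axiom of Choice,
Rado's Selection Lemma implies the Boolean Prime Ideal Theorem, so the two
principles are equivalent. The lemma turns a linear order on a set into a
linear order on its power set, uniformly enough to linearly order every level
of the cumulative hierarchy; the axiom of choice for finite sets and the prime
ideal theorem follow. Selection from two-element sets already suffices. In set
theory with atoms, the prime ideal theorem is equivalent to Rado's lemma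
together with the statement that the set of atoms can be linearly ordered.
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZF, Zermelo--Fraenkel set theory with Foundation and without the
Axiom of Choice. A \emph{choice function} on a family $\mathfrak F$ of sets is
a function $\phi$ with domain $\mathfrak F$ such that $\phi(T)\in T$ for all
$T\in\mathfrak F$. We compare three principles.
\begin{description}
\item[RSL (Rado's Selection Lemma).] Let $\mathfrak F$ be a family of finite
sets, and let a choice function $\phi_F$ on $F$ be assigned to every finite
$F\subseteq\mathfrak F$. Then there is a choice function $f$ on $\mathfrak F$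
such that for every finite $F\subseteq\mathfrak F$ there is a finite $F'$ with
$F\subseteq F'\subseteq\mathfrak F$ and $f(T)=\phi_{F'}(T)$ for all $T\in F$.
\item[BPI (Boolean Prime Ideal Theorem).] Every Boolean algebra with $0\ne1$
has a (proper) prime ideal.
\item[$\mathrm{AC}_{\mathrm{fin}}$.] Every family of nonempty finite sets has a
choice function.
\end{description}
It is known that BPI is equivalent in ZF to
$\mathrm{RSL}+\mathrm{AC}_{\mathrm{fin}}$, that $\mathrm{AC}_{\mathrm{fin}}$ is
strictly weaker than BPI in ZF, and that RSL is strictly weaker than BPI in
ZFA, set theory with atoms. By the first two facts, RSL cannot be dropped from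
the conjunction. The problem we solve, taken from \cite{dilworth}, is whether
$\mathrm{AC}_{\mathrm{fin}}$ can be dropped: \emph{does RSL imply BPI in ZF, or
is there a model of ZF in which RSL holds and BPI fails?}

To see what RSL measures, consider its binary form. Let $[I]^{<\omega}$ be the
set of finite subsets of $I$, and let $2=\{0,1\}$.
\begin{description}
\item[RSL(2).] For every set $I$ and every function $F\mapsto\varphi_F$ on
$[I]^{<\omega}$ with $\varphi_F\colon F\to2$, there is $f\colon I\to2$ such that
for every $F\in[I]^{<\omega}$ there is $F'\in[I]^{<\omega}$ with
$F\subseteq F'$ and $f|_F=\varphi_{F'}|_F$.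
\end{description}
This is a compactness statement: if each $\varphi_F$ is extended by $0$ to a
point of the product space $2^I$, then the conclusion says that $f$ is a
cluster point of the net $(\varphi_F)$ indexed by $[I]^{<\omega}$ under
inclusion. For finite $I$ take $f=\varphi_I$. For $I=\omega$ no choice is
needed either. Write $\varphi_n$ for $\varphi_{\{0,\dots,n-1\}}$, and define
$f(k)$ recursively so that the set $N_k$ of those $n\ge k$ for which $\varphi_n$
agrees with $f$ on $\{0,\dots,k-1\}$ stays infinite: the value $\varphi_n(k)$
splits $N_k\setminus\{k\}$ into two parts, and $f(k)$ is the least value whose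
part is infinite. For $F\subseteq\{0,\dots,k-1\}$, any $n\in N_k$ gives
$F'=\{0,\dots,n-1\}$.

One would guess that RSL does not imply BPI. The lemma glues local choices
together, but the local choices must be supplied: from the data $(\phi_F)$ one
already reads off the choice function $T\mapsto\phi_{\{T\}}(T)$ on
$\mathfrak F$, so applying RSL to the family from which one wants to choose
gains nothing toward $\mathrm{AC}_{\mathrm{fin}}$. The independence in ZFA
points the same way. The guess is wrong.

\begin{theorem}\label{thm:A}
In ZF, RSL implies that every set can be linearly ordered, and this in turn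
implies $\mathrm{AC}_{\mathrm{fin}}$; hence RSL implies BPI. The same holds
with RSL(2) in place of RSL.
\end{theorem}

So there is no model of ZF in which RSL holds and BPI fails. For $n\ge2$ let
$\mathrm{RSL}_{\le n}$ be RSL for families $\mathfrak F$ whose members have at
most $n$ elements. The second theorem completes the picture and locates the
difference between ZF and ZFA.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] In ZF, for any fixed $n\ge2$, the statements RSL(2),
$\mathrm{RSL}_{\le n}$, RSL and BPI are equivalent.
\item[(2)] In ZFA, where the atoms form a set $\mathbb A$, the following are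
equivalent: BPI; RSL(2) together with ``$\mathbb A$ can be linearly ordered'';
RSL together with ``$\mathbb A$ can be linearly ordered''. So in every model
of $\mathrm{ZFA}+\mathrm{RSL}+\neg\mathrm{BPI}$ the atoms cannot be linearly
ordered.
\end{enumerate}
\end{theorem}

The way around the obstacle is to apply RSL(2) only to local data that are
\emph{definable}. For an unstructured set $X$ no such data are in sight:
ordering $X$ by RSL(2) would require an order on each finite subset of $X$,
given simultaneously. But in ZF the elements of a set are sets. If $X$ is
already linearly ordered, two subsets of $X$ can be compared lexicographically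
inside a finite window $D\subseteq X$, with no choice at all
(Section~\ref{sec:window}), and RSL(2) glues these comparisons into a linear
order of the power set $P(X)$ (Section~\ref{sec:power}). Done for all relevant
ordered sets at once, this step can be iterated through the cumulative
hierarchy (Section~\ref{sec:hierarchy}). Section~\ref{sec:bpi} passes from
linear orders to prime ideals, and Section~\ref{sec:converse} proves the
converse implications. The proofs do not use the known facts quoted above.

\section{Conventions and the reduction to the binary form}\label{sec:conv}

ZFA is the variant of ZF that allows \emph{atoms}: objects that are not sets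
and have no elements. Extensionality is restricted to sets, the atoms form a
set $\mathbb A$, and Foundation says that every nonempty set $Z$ has an element
$y$, a set or an atom, none of whose elements lies in $Z$. ZF is the case
$\mathbb A=\emptyset$. \emph{All lemmas and propositions below are proved in
ZFA}, hence hold in ZF; a reader interested only in ZF may put
$\mathbb A=\emptyset$. The power set $P(X)$ consists of the sets all of whose
elements are in $X$.

A set is \emph{finite} if it is in bijection with a natural number. Without
choice, by induction on the size, every finite set can be linearly ordered,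
every nonempty finite subset of a linearly ordered set has a least element, and
finitely many choices can be made. A \emph{linear order} on $X$ is a strict
one: a relation $L\subseteq X^2$ that is irreflexive, transitive, and total,
meaning that $(a,b)\in L$ or $(b,a)\in L$ whenever $a\ne b$. Each condition
mentions at most three points, which gives the \emph{three-point criterion}: a
relation $R\subseteq X^2$ is a linear order on $X$ if and only if $R\cap G^2$
is a linear order on $G$ for every $G\subseteq X$ with at most three elements.

\begin{lemma}\label{lem:binary}
For every $n\ge 2$, RSL implies $\mathrm{RSL}_{\le n}$, and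
$\mathrm{RSL}_{\le n}$ implies RSL(2).
\end{lemma}

\begin{proof}
The first implication is a specialization. For the second, let $I$ and
$(\varphi_F)$ be given. Put $T_i=\{i\}\times2$ and
$\mathfrak F=\{T_i:i\in I\}$. The map $i\mapsto T_i$ is injective, so each
finite subfamily of $\mathfrak F$ is $F^*=\{T_i:i\in F\}$ for a unique finite
$F\subseteq I$, and $\phi_{F^*}(T_i)=(i,\varphi_F(i))$ defines a choice function
on $F^*$. The sets $T_i$ have $2\le n$ elements, so $\mathrm{RSL}_{\le n}$ gives
a choice function $g$ on $\mathfrak F$. Define $f$ by $g(T_i)=(i,f(i))$. Given
$F$, there is $F'\supseteq F$ such that $g$ and $\phi_{F'^*}$ agree on $F^*$,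
and this says $f|_F=\varphi_{F'}|_F$.
\end{proof}

\section{Lexicographic comparison through a window}\label{sec:window}

Let $L$ be a linear order on $X$. The lexicographic recipe for comparing
subsets $A\neq B$ of $X$ is to look at the first point of the symmetric
difference $A\triangle B$ and to put first the set that contains it. The
difficulty is that $A\triangle B$ need not have a first point. We therefore
look only at the points inside a window in which first points exist.

\begin{definition}\label{def:window}
A \emph{window} for $(X,L)$ is a set $D$ such that every nonempty subset of
$D\cap X$ has an $L$-least element. For a window $D$ and $A,B\subseteq X$, write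
$A\prec^L_DB$ if $D\cap(A\triangle B)\ne\emptyset$ and the $L$-least element of
this set belongs to $A$.
\end{definition}

Every finite set is a window for every $(X,L)$; it need not be a subset of $X$.

\begin{lemma}\label{lem:window}
Let $D$ be a window for $(X,L)$. The relation $\prec^L_D$ on $P(X)$ is
irreflexive and transitive, and if $D\cap(A\triangle B)\neq\emptyset$, then
$A\prec^L_DB$ or $B\prec^L_DA$.
\end{lemma}

\begin{proof}
Write $<$ for $L$ and $\prec$ for $\prec^L_D$. Irreflexivity holds because
$A\triangle A=\emptyset$. If $D\cap(A\triangle B)\ne\emptyset$, its least
element lies in $A$ or in $B$, which gives the last claim.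

Let $A\prec B\prec C$. Let $d$ be the least element of $D\cap(A\triangle B)$ and
$e$ the least element of $D\cap(B\triangle C)$. Then $d\in A\setminus B$ and
$e\in B\setminus C$, so $d\neq e$. Let $m$ be the smaller of the two. Since
$A\triangle C\subseteq(A\triangle B)\cup(B\triangle C)$, every
$x\in D\cap(A\triangle C)$ satisfies $x\ge d$ or $x\ge e$, hence $x\ge m$. It
remains to show that $m\in A\setminus C$; then $m$ is the least element of
$D\cap(A\triangle C)$ and lies in $A$, so $A\prec C$.

If $m=d<e$, then $d\notin B\triangle C$ by the minimality of $e$. As
$d\notin B$, also $d\notin C$, so $d\in A\setminus C$. If $m=e<d$, then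
$e\notin A\triangle B$ by the minimality of $d$. As $e\in B$, also $e\in A$, so
$e\in A\setminus C$.
\end{proof}

If $L$ is a well-order, then $X$ itself is a window and $\prec^L_X$ is a linear
order on $P(X)$. This orders $P(\omega)$, but the order obtained is not a
well-order: the sets $\{0,\dots,n\}$ form a decreasing sequence in it. So the
recipe cannot be repeated for $P(P(\omega))$. In general we have only the
finite windows. Each of them gives a partial order, which compares $A$ and $B$
as soon as $D$ meets $A\triangle B$, but the verdict may keep changing as $D$
grows.

\begin{example}\label{ex:Z}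
Let $X=\mathbb Z$ with its usual order, let $A$ be the set of even integers,
$B$ the set of odd integers, $C$ the set of multiples of $3$, and let
$D_n=\{-n,\dots,n\}$. None of the three symmetric differences has a least
element.

Let $n\equiv0\pmod 6$, $n>0$. The point $-n$ is in $A$ and $C$ but not in $B$,
so $A\prec_{D_n}B$ and $C\prec_{D_n}B$. To compare $A$ with $C$, move on:
$-n+1$ is in neither, and $-n+2$ is in $A$ only. The order is $A,C,B$.

Let $n\equiv3\pmod 6$, $n>0$. The point $-n$ is in $B$ and $C$ but not in $A$.
To compare $B$ with $C$: $-n+1$ is in neither, and $-n+2$ is in $B$ only. The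
order is $B,C,A$.

Every finite set of integers is contained in windows of both kinds, so the
comparisons do not stabilize. Nor is it enough to pick, for each pair
separately, a verdict given by arbitrarily large windows: ``$A$ before $B$''
from the first kind and ``$B$ before $C$'', ``$C$ before $A$'' from the second
form a cycle. We need verdicts such that any finitely many of them are given by
\emph{one} window, which is also large enough to separate the sets involved.
Then on $\{A,B,C\}$ we see an order such as $A,C,B$ or $B,C,A$, never a
cycle. The conclusion of RSL(2) has exactly this form.
\end{example}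

\section{Ordering power sets uniformly}\label{sec:power}

To apply RSL(2), the index set must contain one index for each question ``does
$A$ come before $B$?'', and a finite set $F$ of indices must determine the
window that answers its questions. Picking, for each question, a point of
$A\triangle B$ to put into the window would be a use of choice. Instead we add
an index for each point $x$, a \emph{marker}, whose only role is that its
presence in $F$ puts $x$ into the window. Since RSL(2) provides $F'\supseteq F$,
we can then force any given point into the window of $F'$. Nothing in this
scheme involves a choice, so it can be run for many ordered sets in a single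
application of RSL(2); Section~\ref{sec:hierarchy} needs this uniformity.

\begin{proposition}\label{prop:power}
Assume RSL(2). Let $\mathcal P$ be a set of pairs $(X,L)$, where $X$ is a set
and $L$ is a linear order on $X$. There is a function $\Phi$ on $\mathcal P$
such that $\Phi(X,L)$ is a linear order on $P(X)$ for every
$(X,L)\in\mathcal P$.
\end{proposition}

\begin{proof}
Let $I$ consist of the \emph{markers} $(0,x)$, where $x\in X$ for some
$(X,L)\in\mathcal P$, and the \emph{questions}
$[A,B]_{X,L}=(1,(X,L,A,B))$, where $(X,L)\in\mathcal P$ and $A,B\subseteq X$.
For finite $F\subseteq I$ let $D_F=\{x:(0,x)\in F\}$, a finite set, and define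
$\varphi_F\colon F\to2$ by $\varphi_F(0,x)=0$ on markers and
\[
\varphi_F\big([A,B]_{X,L}\big)=1\iff A\prec^L_{D_F}B
\]
on questions. Let $f\colon I\to2$ be given by RSL(2), and put
\[
\Phi(X,L)=\big\{(A,B)\in P(X)^2: f\big([A,B]_{X,L}\big)=1\big\}.
\]

Fix $(X,L)\in\mathcal P$; we verify the three-point criterion. Let
$G\subseteq P(X)$ have at most three elements. For each of the at most three
two-element subsets $\{A,B\}$ of $G$ pick a point of $A\triangle B$. Let $F$
consist of the markers of these points and of all questions $[A,B]_{X,L}$ with
$A,B\in G$. Take a finite $F'\supseteq F$ with $f|_F=\varphi_{F'}|_F$, and let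
$D=D_{F'}$. For $A,B\in G$,
\[
(A,B)\in\Phi(X,L)\iff\varphi_{F'}\big([A,B]_{X,L}\big)=1\iff A\prec^L_DB ,
\]
so $\Phi(X,L)$ and $\prec^L_D$ agree on $G$. By Lemma~\ref{lem:window},
$\prec^L_D$ is irreflexive and transitive. It is total on $G$ because $D$
contains the picked points and so meets $A\triangle B$ whenever $A\ne B$ are in
$G$. Thus $\Phi(X,L)\cap G^2$ is a linear order on $G$.
\end{proof}

The values of $f$ on markers are never used, and the markers serve only to make
$\Phi(X,L)$ total. Foundation has not been used so far.

\section{Climbing the cumulative hierarchy}\label{sec:hierarchy}

Define by transfinite recursion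
\[
V_0=\mathbb A,\qquad V_{\beta+1}=V_\beta\cup P(V_\beta),\qquad
V_\lambda=\bigcup_{\beta<\lambda}V_\beta\quad(\lambda\text{ limit}).
\]
The levels increase, and every element of $V_{\beta+1}\setminus V_\beta$ is a
subset of $V_\beta$. In ZF this is the usual hierarchy starting from
$V_0=\emptyset$. The next standard lemma is the only place where Foundation
enters.

\begin{lemma}\label{lem:levels}
Every set is a subset of some $V_\alpha$.
\end{lemma}

\begin{proof}
Call an object \emph{grounded} if it belongs to some $V_\beta$. If all elements
of a set $y$ are grounded, then by Replacement the least levels at which they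
appear are bounded by some $\beta$, so $y\subseteq V_\beta$ and
$y\in V_{\beta+1}$. Hence it suffices to show that every element of a given set
$x$ is grounded. Let $W=x\cup\bigcup x\cup\bigcup\bigcup x\cup\cdots$; elements
of elements of $W$ are in $W$. Suppose that the set $Z$ of ungrounded elements
of $W$ is nonempty. Foundation gives $y\in Z$ with no element in $Z$. Atoms lie
in $V_0$, so $y$ is a set. Its elements lie in $W\setminus Z$, so they are
grounded, and then $y$ is grounded, a contradiction.
\end{proof}

Proposition~\ref{prop:power}, applied to a single pair, shows that if $V_\beta$
can be linearly ordered, then so can $P(V_\beta)$. This does not pass a limit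
stage. To order $V_\lambda$ we need one order for each level $\beta<\lambda$,
and knowing only that each level has some order, we would have to make
infinitely many choices. The remedy is to apply the proposition once, before the
recursion starts, to \emph{all} linear orders on \emph{all} levels below a
given $\alpha$. The resulting $\Phi$ is a single object, and each step of the
recursion is then determined. A second point is coherence: $\Phi(V_\beta,L)$
need not agree with $L$ on the sets that are already in $V_\beta$, so we use it
only on the new elements and place these after the old ones.

\begin{proposition}\label{prop:order}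
Assume RSL(2) and that $\mathbb A$ can be linearly ordered. Then every set can
be linearly ordered.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:levels} it suffices to order $V_\alpha$ for a fixed $\alpha$.
The collection
\[
\mathcal P=\{(V_\beta,L):\beta<\alpha,\ L\text{ a linear order on }V_\beta\}
\]
is a set by Replacement and Power Set. Fix $\Phi$ as in
Proposition~\ref{prop:power} and a linear order $L_0$ on $V_0=\mathbb A$. Put
$N_\beta=V_{\beta+1}\setminus V_\beta\subseteq P(V_\beta)$, and define
$L_\beta$ for $0<\beta\le\alpha$ by recursion:
\[
L_{\beta+1}=L_\beta\cup(V_\beta\times N_\beta)\cup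
\big(\Phi(V_\beta,L_\beta)\cap N_\beta^2\big),\qquad
L_\lambda=\bigcup_{\beta<\lambda}L_\beta\quad(\lambda\text{ limit}).
\]
To make the recursion meaningful in advance, read $\Phi(V_\beta,L_\beta)$ as
$\emptyset$ if $(V_\beta,L_\beta)\notin\mathcal P$; this case will not occur.
We prove by induction on $\beta\le\alpha$ that $L_\beta$ is a linear order on
$V_\beta$ and that $L_\beta\cap V_\gamma^2=L_\gamma$ for all $\gamma\le\beta$.
For $\beta=0$ this is the choice of $L_0$.

\emph{Successor step.} Let $\beta<\alpha$ and assume the claim for $\beta$.
Then $(V_\beta,L_\beta)\in\mathcal P$, so $\Phi(V_\beta,L_\beta)\cap N_\beta^2$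
is a linear order on $N_\beta$. Thus $L_{\beta+1}$ is a linear order on
$V_\beta$ followed by a linear order on the disjoint set $N_\beta$, which is a
linear order on $V_{\beta+1}$. Every pair in $L_{\beta+1}\setminus L_\beta$ has
its second coordinate in $N_\beta$, outside $V_\beta$. So for $\gamma\le\beta$
we get $L_{\beta+1}\cap V_\gamma^2=L_\beta\cap V_\gamma^2=L_\gamma$.

\emph{Limit step.} Let $\gamma<\lambda$. For $\beta\le\gamma$ we have
$L_\beta\subseteq L_\gamma$, and for $\gamma\le\beta<\lambda$ we have
$L_\beta\cap V_\gamma^2=L_\gamma$. Taking the union over $\beta<\lambda$ gives
$L_\lambda\cap V_\gamma^2=L_\gamma$. Any three elements of $V_\lambda$ lie in a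
common $V_\gamma$ with $\gamma<\lambda$, where $L_\lambda$ agrees with the
linear order $L_\gamma$. By the three-point criterion, $L_\lambda$ is a linear
order on $V_\lambda$.
\end{proof}

The hypothesis on $\mathbb A$ only starts the recursion. In ZF it is free,
since $\mathbb A=\emptyset$. In ZFA it cannot be omitted with RSL as the only
assumption: otherwise the next section would derive BPI from RSL in ZFA,
contrary to the known independence quoted in the introduction.

\section{From linear orders to prime ideals}\label{sec:bpi}

\begin{lemma}\label{lem:acfin}
If every set can be linearly ordered, then $\mathrm{AC}_{\mathrm{fin}}$ holds.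
\end{lemma}

\begin{proof}
Given a family $\mathcal C$ of nonempty finite sets, fix one linear order on
$\bigcup\mathcal C$ and send each $T\in\mathcal C$ to its least element.
\end{proof}

Let $B$ be a Boolean algebra. An \emph{ideal} is a downward closed set
$J\ni0$ that is closed under $\vee$; it is \emph{prime} if $1\notin J$ and
$a\wedge b\in J$ implies $a\in J$ or $b\in J$. An \emph{ultrafilter} is an
upward closed set $U$, closed under $\wedge$, with $1\in U$, $0\notin U$, that
contains exactly one of $a,\neg a$ for each $a\in B$.

\begin{lemma}\label{lem:dual}
A subset $U$ of $B$ is an ultrafilter if and only if $J=B\setminus U$ is a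
prime ideal.
\end{lemma}

\begin{proof}
The conditions on $0$ and $1$ correspond, $U$ is upward closed exactly when $J$
is downward closed, and $U$ is closed under $\wedge$ exactly when
$a\wedge b\in J$ implies $a\in J$ or $b\in J$. If $U$ is an ultrafilter and
$a,b\in J$, then $\neg a,\neg b\in U$, so $\neg(a\vee b)=\neg a\wedge\neg b\in U$
and $a\vee b\in J$. If $J$ is a prime ideal, then $a\wedge\neg a=0\in J$ puts at
least one of $a,\neg a$ in $J$, and $a\vee\neg a=1\notin J$ forbids both.
\end{proof}

The known facts give BPI from RSL and $\mathrm{AC}_{\mathrm{fin}}$. We need this
for RSL(2), so we give the proof. It shows the division of labor: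
$\mathrm{AC}_{\mathrm{fin}}$ supplies the local ultrafilters, and RSL(2) glues
them.

\begin{proposition}\label{prop:bpi}
RSL(2) and $\mathrm{AC}_{\mathrm{fin}}$ together imply BPI.
\end{proposition}

\begin{proof}
Let $B$ be a Boolean algebra with $0\ne1$. For a finite set
$F=\{a_1,\dots,a_k\}\subseteq B$, let $\langle F\rangle$ be the subalgebra
generated by $F$. By disjunctive normal form, each of its elements is a join of
some of the at most $2^k$ elements $b_1\wedge\dots\wedge b_k$ with
$b_i\in\{a_i,\neg a_i\}$. So $\langle F\rangle$ is finite and has finitely many
ultrafilters. It has at least one. Indeed, since $0\ne1$, it has a minimal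
nonzero element $p$. For $a\in\langle F\rangle$, the meet $p\wedge a$ is $p$ or
$0$, so $p\le a$ or $p\le\neg a$, and not both since $p\neq0$. Hence
$\{a\in\langle F\rangle:p\le a\}$ is an ultrafilter of $\langle F\rangle$.

By $\mathrm{AC}_{\mathrm{fin}}$ there is a function $F\mapsto U_F$ on
$[B]^{<\omega}$ with $U_F$ an ultrafilter of $\langle F\rangle$. For $a\in F$
let $\varphi_F(a)=1$ if and only if $a\in U_F$. Take $f\colon B\to2$ from
RSL(2) and let $U=f^{-1}(1)$. For every finite $F\subseteq B$ there is a finite
$F'\supseteq F$ with $U\cap F=U_{F'}\cap F$, and $U_{F'}$ is an ultrafilter of
an algebra containing $F$. Taking $F=\{0,1\}$ gives $1\in U$ and $0\notin U$.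
Taking $F=\{a,b,a\wedge b\}$ shows that $a,b\in U$ implies $a\wedge b\in U$.
Taking $F=\{a,b\}$ with $a\le b$ shows that $a\in U$ implies $b\in U$. Taking
$F=\{a,\neg a\}$ shows that exactly one of $a,\neg a$ is in $U$. So $U$ is an
ultrafilter of $B$, and $B\setminus U$ is a prime ideal by
Lemma~\ref{lem:dual}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In ZF, $\mathbb A=\emptyset$ is linearly ordered by the empty relation. So
RSL(2) implies that every set can be linearly ordered, by
Proposition~\ref{prop:order}. This implies $\mathrm{AC}_{\mathrm{fin}}$ by
Lemma~\ref{lem:acfin}, and then BPI follows from RSL(2) by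
Proposition~\ref{prop:bpi}. Finally, RSL implies RSL(2) by
Lemma~\ref{lem:binary}.
\end{proof}

\section{Consequences of BPI}\label{sec:converse}

An \emph{ultrafilter on a set} $S$ is an ultrafilter $\mathcal U$ of the
algebra $P(S)$. The intersection of finitely many members of $\mathcal U$ is in
$\mathcal U$, hence nonempty. If a union of finitely many pairwise disjoint
sets is in $\mathcal U$, then exactly one of them is: two would have empty
intersection, and if none were, their complements would be in $\mathcal U$ and
would have empty intersection with the union. BPI yields some ultrafilter on
$S$; passing to a quotient yields one that contains prescribed sets.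

\begin{lemma}\label{lem:extend}
Assume BPI. Let $\mathcal K$ be a nonempty family of nonempty subsets of $S$
such that for all $K,K'\in\mathcal K$ there is $K''\in\mathcal K$ with
$K''\subseteq K\cap K'$. Then some ultrafilter on $S$ contains $\mathcal K$.
\end{lemma}

\begin{proof}
Let $J_0$ be the set of $Y\subseteq S$ that are disjoint from some member of
$\mathcal K$. It contains $\emptyset$ and is downward closed, and if
$Y\cap K=Y'\cap K'=\emptyset$, then $Y\cup Y'$ is disjoint from $K''$. So $J_0$
is an ideal, and $S\notin J_0$ because the members of $\mathcal K$ are nonempty.
Let $\pi$ be the quotient homomorphism from $P(S)$ onto $P(S)/J_0$, which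
identifies $Y$ and $Y'$ when $Y\triangle Y'\in J_0$. The quotient has $0\ne1$,
so it has a prime ideal $J$. The preimage $\pi^{-1}(J)$ is a prime ideal of
$P(S)$ containing $\pi^{-1}(0)=J_0$, and its complement $\mathcal U$ is an
ultrafilter by Lemma~\ref{lem:dual}. For $K\in\mathcal K$ we have
$S\setminus K\in J_0$, so $S\setminus K\notin\mathcal U$ and $K\in\mathcal U$.
\end{proof}

\begin{proposition}\label{prop:rsl}
BPI implies RSL.
\end{proposition}

\begin{proof}
Let $\mathfrak F$ and $(\phi_F)$ be as in RSL, and let
$S=[\mathfrak F]^{<\omega}$. The idea is to let the finite subfamilies vote,
with an ultrafilter in which almost every subfamily contains any given $T$. The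
cones $\widehat F=\{F'\in S:F\subseteq F'\}$ for $F\in S$ are nonempty and
$\widehat F\cap\widehat G=\widehat{F\cup G}$, so by Lemma~\ref{lem:extend} some
ultrafilter $\mathcal U$ on $S$ contains them all. For $T\in\mathfrak F$, the
cone of $\{T\}$ is the disjoint union of the finitely many sets
\[
S_{T,t}=\{F'\in S:T\in F',\ \phi_{F'}(T)=t\},\qquad t\in T;
\]
this is where the finiteness of $T$ is used. Let $f(T)$ be the unique $t\in T$
with $S_{T,t}\in\mathcal U$. For finite $F\subseteq\mathfrak F$, the set
$\widehat F\cap\bigcap_{T\in F}S_{T,f(T)}$ is in $\mathcal U$, so it has an
element $F'$. Then $F\subseteq F'$ and $f(T)=\phi_{F'}(T)$ for all $T\in F$.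
\end{proof}

Unlike RSL, BPI orders an arbitrary set directly: instead of a chosen order on
each finite subset $F$, it needs only the nonempty set of all relations that
order $F$.

\begin{proposition}\label{prop:bpiorder}
BPI implies that every set $X$, in particular $\mathbb A$, can be linearly
ordered.
\end{proposition}

\begin{proof}
Let $S=P(X^2)$ be the set of binary relations on $X$. For finite $F\subseteq X$
let $K_F=\{R\in S:R\cap F^2\text{ is a linear order on }F\}$. Each $K_F$ is
nonempty because $F$ can be linearly ordered, and
$K_{F\cup G}\subseteq K_F\cap K_G$ because a linear order restricts to a linear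
order. Let $\mathcal U$ be an ultrafilter on $S$ containing every $K_F$. Put
$S_{a,b}=\{R\in S:(a,b)\in R\}$, and define $a<b$ if and only if
$S_{a,b}\in\mathcal U$. Let $G\subseteq X$ have at most three elements. For each
$(a,b)\in G^2$ take whichever of $S_{a,b}$ and $S\setminus S_{a,b}$ is in
$\mathcal U$. These finitely many sets and $K_G$ have a common element $R$. For
$a,b\in G$ we then have $(a,b)\in R$ if and only if $a<b$, so $<$ agrees on $G$
with the linear order $R\cap G^2$. The three-point criterion finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) BPI implies RSL by Proposition~\ref{prop:rsl}; RSL implies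
$\mathrm{RSL}_{\le n}$, and this implies RSL(2), by Lemma~\ref{lem:binary}; and
RSL(2) implies BPI by Theorem~\ref{thm:A}.

(2) BPI implies RSL and the orderability of $\mathbb A$ by
Propositions~\ref{prop:rsl} and~\ref{prop:bpiorder}. RSL implies RSL(2) by
Lemma~\ref{lem:binary}. If RSL(2) holds and $\mathbb A$ can be linearly ordered,
then every set can be linearly ordered by Proposition~\ref{prop:order}, so
$\mathrm{AC}_{\mathrm{fin}}$ holds by Lemma~\ref{lem:acfin}, and BPI holds by
Proposition~\ref{prop:bpi}. This closes the cycle of implications. The last
assertion follows: in a model of $\mathrm{ZFA}+\mathrm{RSL}$ in which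
$\mathbb A$ can be linearly ordered, BPI holds.
\end{proof}

\begin{thebibliography}{1}

\bibitem{dilworth}
\emph{Dilworth's decomposition theorem for posets in ZF},
doi:10.1007/s10474-019-00967-w,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak
elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak
10.1007/\allowbreak s10474-019-00967-w.pdf}.

\end{thebibliography}
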